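\title{Supermanifolds with projective reduced space embed in super Grassmannians}

\begin{abstract}
We prove that a smooth complex supermanifold $\mathcal M$ of dimension $n|m$ whose reduced space $X$ is projective has a closed embedding into a super Grassmannian, namely one of $2^{n-1}|2^{n-1}$-dimensional quotients if $n\ge1$ and of $1|0$-dimensional quotients if $n=0$. Ample line bundles on $X$ need not extend to $\mathcal M$. We show that $\mathcal M$ has a cover $\mathcal M'\to\mathcal M$ with purely odd fibers of dimension $0|n$ whose total space is split. Line bundles on $X$ extend to $\mathcal M'$, and their direct images are vector bundles on $\mathcal M$ with enough sections to embed it. The same bundles show that every coherent sheaf on $\mathcal M$ is a quotient of a locally free sheaf of finite rank.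
\end{abstract}

\section{Introduction}\label{sec:intro}

A compact complex manifold embeds in a Grassmannian exactly when it embeds in a projective space: projective spaces are Grassmannians, and Grassmannians are projective by the Pl\"ucker embedding. For supermanifolds the two kinds of ambient space part ways, since super Grassmannians are in general not projective. This paper determines which supermanifolds embed in a super Grassmannian.

\subsection{Supermanifolds and super Grassmannians}

We work in the holomorphic category. A \emph{superalgebra} is a $\mathbb Z_2$-graded $\mathbb C$-algebra that is supercommutative: $ab=(-1)^{|a||b|}ba$ for homogeneous $a,b$ of parities $|a|,|b|$. Homomorphisms of superalgebras are unital and preserve parity. Modules are $\mathbb Z_2$-graded, their homomorphisms preserve parity unless we say otherwise, and the subscripts $0$ and $1$ denote even and odd parts.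

A \emph{smooth complex supermanifold} of dimension $n|m$ is a locally ringed space $\mathcal M=(|\mathcal M|,\mathcal O_{\mathcal M})$ over $\mathbb C$, with $\mathcal O_{\mathcal M}$ a sheaf of superalgebras, that is locally isomorphic to $(U,\mathcal O_U\otimes_{\mathbb C}\Lambda[\theta_1,\dots,\theta_m])$. Here $U\subset\mathbb C^n$ is open, $\mathcal O_U$ is the sheaf of holomorphic functions, and the $\theta_j$ are odd. The model with $U=\mathbb C^n$ is denoted $\mathbb C^{n|m}$. Let $\mathcal J\subset\mathcal O_{\mathcal M}$ be the ideal generated by the odd elements; in a chart it is generated by the $\theta_j$. The \emph{reduced space} $X=\mathcal M_{red}=(|\mathcal M|,\mathcal O_{\mathcal M}/\mathcal J)$ is a complex manifold of dimension $n$. The \emph{fermionic sheaf} $\mathcal F=\mathcal J/\mathcal J^2$ is a locally free $\mathcal O_X$-module of rank $m$, with local frame the classes of the $\theta_j$, and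
\[
\mathcal J^k/\mathcal J^{k+1}=\Lambda^k\mathcal F,\qquad \mathcal J^{m+1}=0 .
\]
So $\mathcal O_{\mathcal M}$ has a finite filtration whose associated graded sheaf is $\Lambda^\bullet\mathcal F$, but globally it need not be isomorphic to $\Lambda^\bullet\mathcal F$. We call $\mathcal M$ \emph{split} if it is isomorphic to $(X,\Lambda^\bullet\mathcal G)$ for a locally free $\mathcal O_X$-module $\mathcal G$, graded by degree modulo $2$. We call $\mathcal M$ \emph{projected} if the quotient map $\mathcal O_{\mathcal M}\to\mathcal O_X$ is split by a morphism $\sigma:\mathcal O_X\to\mathcal O_{\mathcal M}$ of sheaves of $\mathbb C$-algebras, and \emph{non-projected} otherwise.\footnote{One may take $\sigma$ even. Write $\sigma=\sigma_0+\sigma_1$. The even part of $\sigma(f)\sigma(g)=\sigma(g)\sigma(f)$ gives $\sigma_1(f)\sigma_1(g)=\sigma_1(g)\sigma_1(f)=-\sigma_1(f)\sigma_1(g)$, so these products vanish and $\sigma_0$ is again a splitting.} A split supermanifold is projected. A projection makes $\mathcal O_{\mathcal M}$ an $\mathcal O_X$-algebra, so that every sheaf on $X$ can be pulled back to $\mathcal M$; without one,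 sheaves only restrict from $\mathcal M$ to $X$.

An \emph{embedding} $\Phi:\mathcal M\to\mathcal N$ is a morphism of supermanifolds (of locally ringed spaces over $\mathbb C$) that is a closed embedding of topological spaces and for which $\mathcal O_{\mathcal N}\to\Phi_*\mathcal O_{\mathcal M}$ is surjective.

A module is \emph{locally free of rank $a|b$} if it locally has a frame of $a$ even and $b$ odd sections; a \emph{line bundle} has rank $1|0$. Let $V=V_0\oplus V_1$ be a finite-dimensional super vector space. The \emph{super Grassmannian} $\mathbb G=\mathbb G(a|b;V)$ is the supermanifold that is the universal parameter space for $a|b$-dimensional quotients of $V$, equivalently for $a|b$-dimensional subspaces of $V^*$. Precisely, it carries a quotient $u:V\otimes\mathcal O_{\mathbb G}\to\mathcal U$, locally free of rank $a|b$, such that for every supermanifold $S$ the assignment $\Phi\mapsto\Phi^*u$ is a bijection from morphisms $S\to\mathbb G$ to isomorphism classes of locally free quotients $V\otimes\mathcal O_S\to\mathcal E$ of rank $a|b$. If $S$ is an ordinary manifold, morphisms $S\to\mathbb G$ factor uniquely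 through $\mathbb G_{red}$, and a graded quotient is a pair of quotients of $V_0\otimes\mathcal O_S$ and $V_1\otimes\mathcal O_S$. Hence
\begin{equation}\label{eq:Gred}
\mathbb G_{red}=Gr(a,V_0)\times Gr(b,V_1),
\end{equation}
a product of ordinary Grassmannians of quotients. The case $\mathbb P(V)=\mathbb G(1|0;V)$ is \emph{projective superspace}.

\subsection{The problem}

Call a complex manifold \emph{projective} if it is isomorphic to a closed complex submanifold of some $\mathbb P^N$; connectedness is not assumed. By \eqref{eq:Gred}, a supermanifold embedded in a super Grassmannian has projective reduced space. The following conjecture, posed in \cite{source}, says that there is no other condition.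

\begin{quote}
\emph{Let $\mathcal M$ be a smooth complex supermanifold whose reduced space is projective. Then $\mathcal M$ embeds in some super Grassmannian.}
\end{quote}

An embedding in $\mathbb G(a|b;V)$ is given by a vector bundle of rank $a|b$ on $\mathcal M$ with many global sections, so the problem is to find such bundles. If $\mathcal M$ is projected, a sufficiently ample line bundle on $X$ pulls back to $\mathcal M$ and embeds it in a projective superspace (Remark~\ref{rem:projected}). If $\mathcal M$ is not projected, this can fail completely: on a non-projected supermanifold of dimension $2|2$ over $\mathbb P^2$ no nontrivial line bundle of $\mathbb P^2$ extends, and there is no embedding in a projective superspace (Proposition~\ref{prop:P2}). For this family, denoted $\mathbb P^2_\omega(\mathcal F)$ after the nonzero class $\omega$ that obstructs projectedness, the following is known. The tangent sheaf $\mathcal T_{\mathcal M}$ is locally free of rank $2|2$, its super-symmetric power $\operatorname{Sym}^k\mathcal T_{\mathcal M}$ is locally free of rank $2k|2k$, and for $k\gg0$ the evaluation map $V\otimes\mathcal O_{\mathcal M}\to\operatorname{Sym}^k\mathcal T_{\mathcal M}$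 with $V=H^0(\operatorname{Sym}^k\mathcal T_{\mathcal M})$ is surjective and classifies an embedding $\mathcal M\hookrightarrow\mathbb G(2k|2k;V)$.

This construction cannot be repeated over every $X$: already for an ordinary elliptic curve the powers of the tangent sheaf are trivial and the classifying map is constant. With line bundles obstructed and the tangent sheaf not positive, a general $\mathcal M$ has no visible supply of positive vector bundles, and one could guess that the conjecture fails. It holds.

\subsection{Results}

Throughout, $\mathcal M$ is a smooth complex supermanifold of dimension $n|m$ with reduced space $X$. When $X\subset\mathbb P^N$ is projective, $\mathcal O_X(1)$ is the restriction of $\mathcal O(1)$.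

\begin{theorem}\label{thm:embedding}
If $X$ is projective, then $\mathcal M$ has a closed embedding into a super Grassmannian. If $n\ge1$, it embeds in the Grassmannian of $2^{n-1}|2^{n-1}$-dimensional quotients of some finite-dimensional $V$. If $n=0$, quotients of dimension $1|0$ suffice.
\end{theorem}

\begin{theorem}\label{thm:cover}
If $X$ is projective, then for every $d\gg0$ there is a morphism $p:\mathcal M'\to\mathcal M$ that is the identity on $X$, where
\[
\mathcal M'=\bigl(X,\Lambda^\bullet(\mathcal O_X(d)^{\oplus(m+n)})\bigr)
\]
is split, and locally on $X$, $\mathcal O_{\mathcal M'}\cong\mathcal O_{\mathcal M}\otimes\Lambda[\eta_1,\dots,\eta_n]$ as $\mathcal O_{\mathcal M}$-algebras.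
\end{theorem}

\begin{theorem}\label{thm:consequences}
\begin{enumerate}
\item[(i)] $\mathcal M$ embeds in a super Grassmannian if and only if $\mathcal M_{red}$ is projective.
\item[(ii)] If $\mathcal M_{red}$ is projective, every coherent $\mathcal O_{\mathcal M}$-module is a quotient of a locally free $\mathcal O_{\mathcal M}$-module of finite rank.
\end{enumerate}
\end{theorem}

The supply of bundles comes from Theorem~\ref{thm:cover}. The obstructions to splitting $\mathcal M$ lie in the groups $H^1(X,T_X\otimes\Lambda^j\mathcal F)$ and $H^1(X,\mathcal F^*\otimes\Lambda^j\mathcal F)$, where $T_X$ is the tangent sheaf of $X$. Adding $n$ odd variables replaces $\Lambda^j\mathcal F$ by $\Lambda^j\mathcal F'$ for a very positive bundle $\mathcal F'\supset\mathcal F$, and the groups vanish. On the split supermanifold $\mathcal M'$ the line bundles $\mathcal O_X(k)$ extend. The fibers of $p$ are odd points $\mathbb C^{0|n}$, whose algebra of functions $\Lambda[\eta_1,\dots,\eta_n]$ has dimension $2^{n-1}|2^{n-1}$, so the direct image of a line bundle is a vector bundle of that rank on $\mathcal M$. Its sections are those of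 a coherent sheaf on $X$ twisted by $\mathcal O_X(k)$, to which Serre's theorems apply. No positivity of $\mathcal T_{\mathcal M}$ is used. The rank $2^{n-1}|2^{n-1}$ depends only on $n$; we do not claim that it is minimal.

Section~\ref{sec:tools} collects the local tools. Section~\ref{sec:examples} works out the obstruction over $\mathbb P^2$ and the cover over $\mathbb P^1$ by hand. Theorem~\ref{thm:cover} is proved in Section~\ref{sec:cover}, Theorem~\ref{thm:embedding} in Sections~\ref{sec:bundles} and~\ref{sec:embedding}, and Theorem~\ref{thm:consequences} in Section~\ref{sec:consequences}.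

\section{Local tools and facts about projective manifolds}\label{sec:tools}

For a section $a$ of $\mathcal O_{\mathcal M}$ let $\bar a$ be its image in $\mathcal O_X$; thus $\bar a=0$ for odd $a$. For $x\in X$ let $I_x\subset\mathcal O_X$ be the ideal sheaf of $x$, and also its stalk at $x$. The maximal ideal of $\mathcal O_{\mathcal M,x}$ is $\mathfrak m_x=\{a:\bar a\in I_x\}$; it contains $\mathcal J_x$. The \emph{fiber} of an $\mathcal O_{\mathcal M}$-module $E$ at $x$ is the super vector space $E(x)=E_x/\mathfrak m_xE_x$. An even element of $\mathcal J$ is locally a sum of products of two odd elements, so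
\begin{equation}\label{eq:J0}
\mathcal J_0\subset\mathcal J^2,\qquad \mathcal J_1=\mathcal O_{\mathcal M,1}.
\end{equation}

\begin{lemma}[Nakayama]\label{lem:nakayama}
\begin{enumerate}
\item[(i)] Let $C$ be a finitely generated $\mathcal O_{\mathcal M,x}$-module. Homogeneous elements of $C$ whose classes span $C/\mathfrak m_xC$ generate $C$.
\item[(ii)] Let $E$ be locally free of rank $a|b$. Homogeneous sections whose values form a basis of $E(x)$ form a frame of $E$ near $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Dividing by the submodule that the elements generate, we must show that $C=\mathfrak m_xC$ implies $C=0$. The $\mathcal O_{X,x}$-module $\bar C=C/\mathcal J_xC$ is finitely generated and satisfies $\bar C=I_x\bar C$, so $\bar C=0$ by the usual Nakayama lemma. Then $C=\mathcal J_xC=\mathcal J_x^{m+1}C=0$.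

(ii) The sections define a map $\lambda:F\to E$ from a free module of rank $a|b$. Its reduction modulo $\mathcal J$ is a map of vector bundles on $X$ that is bijective on the fiber at $x$, hence on the fibers at all nearby $y$. By (i), $\lambda_y$ is onto. As $E_y$ is free, $K=\ker\lambda_y$ is a direct summand of $F_y$, so it is finitely generated and $K/\mathfrak m_yK=\ker(F(y)\to E(y))=0$. By (i), $K=0$.
\end{proof}

A holomorphic function is not a polynomial in the coordinates, so it takes an argument to see that a homomorphism out of a chart is determined by the images of the coordinates, and that these can be prescribed. We need this for targets slightly more general than supermanifolds, namely truncated exterior algebras. The uniqueness arguments use Taylor's formula with remainder: a germ $f$ at $z^0\in\mathbb C^p$ can be written, for every $r\ge1$, as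
\begin{equation}\label{eq:taylor}
f=P(z)+\sum_{|\alpha|=r}(z-z^0)^\alpha f_\alpha
\end{equation}
with $P$ a polynomial and $f_\alpha$ germs. They also use that $\bigcap_rI_y^rM=0$ for a free module $M$ of finite rank over the local ring $\mathcal O_{Y,y}$ of a complex manifold $Y$, because a germ with zero Taylor series is zero.

\begin{lemma}[Substitution]\label{lem:substitution}
Let $Y$ be a complex manifold, $\mathcal G$ a locally free $\mathcal O_Y$-module of finite rank, $k\ge0$, and $\mathcal B=\Lambda^\bullet\mathcal G/\Lambda^{>k}\mathcal G$ with its ideal $\mathcal N=\bigoplus_{1\le j\le k}\Lambda^j\mathcal G$. Let $g:Y\to U$ be holomorphic, with $U\subset\mathbb C^p$ open with coordinates $z_i$. Given even sections $Z_1,\dots,Z_p$ of $\mathcal B$ with $Z_i\equiv g^*z_i\bmod\mathcal N$ and odd sections $\Theta_1,\dots,\Theta_q$, there is exactly one homomorphism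
\[
\Psi:g^{-1}\bigl(\mathcal O_U\otimes\Lambda[\theta_1,\dots,\theta_q]\bigr)\to\mathcal B
\]
that induces $g^*$ modulo the ideals $(\theta)$ and $\mathcal N$ and satisfies $\Psi(z_i)=Z_i$, $\Psi(\theta_j)=\Theta_j$.
\end{lemma}

\begin{proof}
\emph{Existence.} Write $Z_i=g^*z_i+\nu_i$ with $\nu_i\in\mathcal N$ even. For $f\in\mathcal O_U$ put $\Psi(f)=\sum_\alpha\frac1{\alpha!}\,g^*(\partial^\alpha f)\,\nu^\alpha$, a finite sum because $\mathcal N^{k+1}=0$. The $\nu_i$ are central, and the Leibniz rule $\frac1{\gamma!}\partial^\gamma(ff')=\sum_{\alpha+\beta=\gamma}\frac1{\alpha!}\partial^\alpha f\cdot\frac1{\beta!}\partial^\beta f'$ gives $\Psi(ff')=\Psi(f)\Psi(f')$. The $\Theta_j$ anticommute with each other and commute with the even elements $\Psi(f)$, so $f\theta^I\mapsto\Psi(f)\Theta^I$ is a homomorphism. It induces $g^*$ since $\nu_i,\Theta_j\in\mathcal N$.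

\emph{Uniqueness.} Let $\Psi,\Psi'$ be two solutions. It suffices to compare them on a germ $f$ of $\mathcal O_U$ at $z^0=g(y)$. They agree on polynomials in $z$, so \eqref{eq:taylor} gives $\Psi(f)-\Psi'(f)=\sum_{|\alpha|=r}(Z-z^0)^\alpha(\Psi(f_\alpha)-\Psi'(f_\alpha))$. Each $Z_i-z_i^0$ lies in $I_y\mathcal B_y+\mathcal N_y$, and $(I_y\mathcal B_y+\mathcal N_y)^r\subset I_y^{\,r-k}\mathcal B_y$ for $r\ge k$. Since $r$ is arbitrary, $\Psi(f)=\Psi'(f)$.
\end{proof}

In particular, on a chart $S$ of a supermanifold, even functions $u_1,\dots,u_p$ and odd functions $\xi_1,\dots,\xi_q$ are the pullbacks of the coordinates under a morphism $S\to\mathbb C^{p|q}$: take $g=(\bar u_1,\dots,\bar u_p)$, and note that $\Psi$ is local on stalks because it induces $g^*$.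

\begin{lemma}[Derivations]\label{lem:derivations}
Let $\mathcal G$ be a locally free $\mathcal O_X$-module of finite rank. The sheaf of $\mathbb C$-linear derivations $D:\mathcal O_X\to\mathcal G$ is $T_X\otimes\mathcal G$.
\end{lemma}

\begin{proof}
In coordinates, $D'=D-\sum_iD(z_i)\partial_{z_i}$ is a derivation that kills the $z_i$, hence all polynomials. Applied to \eqref{eq:taylor} it gives $D'(f)=\sum_{|\alpha|=r}(z-z^0)^\alpha D'(f_\alpha)\in I_x^r\mathcal G_x$ for all $r$, so $D'=0$.
\end{proof}

\begin{lemma}[Isomorphisms]\label{lem:iso}
Let $\psi:\mathcal B\to\mathcal B'$ be a homomorphism between the structure sheaves of two supermanifolds with the same underlying space, and let $\mathcal N$, $\mathcal N'$ be the ideals generated by the odd elements. If $\psi$ induces isomorphisms $\mathcal B/\mathcal N\to\mathcal B'/\mathcal N'$ and $\mathcal N/\mathcal N^2\to\mathcal N'/\mathcal N'^2$, then $\psi$ is an isomorphism.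
\end{lemma}

\begin{proof}
Since $\psi$ preserves parity, $\psi(\mathcal N^k)\subset\mathcal N'^k$. The induced map of associated graded algebras is a homomorphism of exterior algebras, so in degree $k$ it is the $k$th exterior power of the isomorphism in degree $1$. The filtrations are finite, and descending induction on $k$ with the five lemma shows that $\mathcal N^k\to\mathcal N'^k$ is bijective for all $k\ge0$.
\end{proof}

\emph{Torsors.} Let $\mathcal D$ be a sheaf of abelian groups on $X$. A \emph{$\mathcal D$-torsor} is a sheaf of sets $\mathcal P$ that has sections near every point, with an action of $\mathcal D$ that is simply transitive on each nonempty $\mathcal P(U)$. Local sections $\pi_i\in\mathcal P(U_i)$ differ by a \v Cech cocycle $\delta_{ij}=\pi_j-\pi_i$. Its class in $H^1(X,\mathcal D)$ does not depend on the choices, and it vanishes if and only if $\mathcal P$ has a global section: if $\delta_{ij}=\delta_j-\delta_i$, the sections $\pi_i-\delta_i$ glue.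

\emph{Serre's theorems.} Let $X$ be projective, $Q$ a coherent analytic sheaf on $X$, and $Q(k)=Q\otimes\mathcal O_X(k)$. By the theorems of Serre and GAGA, $H^0(X,Q)$ is finite-dimensional, and for $k\gg0$ the sheaf $Q(k)$ is globally generated and $H^q(X,Q(k))=0$ for $q\ge1$.

\section{Two examples in odd dimension two}\label{sec:examples}

For $m\le1$, \eqref{eq:J0} gives $\mathcal O_{\mathcal M}=\mathcal O_X\oplus\mathcal F$, so $\mathcal M$ is split. Let $m=2$. Then $\mathcal J_0=\mathcal J^2=\Lambda^2\mathcal F$ has square zero, and $\mathcal O_{\mathcal M,0}$ is an extension of $\mathcal O_X$ by the line bundle $\Lambda^2\mathcal F$. Every chart gives a local projection. Two local projections differ by a derivation $\mathcal O_X\to\Lambda^2\mathcal F$, and adding a derivation to a projection gives a projection. By Lemma~\ref{lem:derivations}, projections form a $T_X\otimes\Lambda^2\mathcal F$-torsor. Its class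
\[
\omega=[\omega_{ij}]\in H^1(X,T_X\otimes\Lambda^2\mathcal F),\qquad\omega_{ij}=\sigma_j-\sigma_i,
\]
vanishes if and only if $\mathcal M$ is projected. Every class occurs: the maps $a\mapsto a+\omega_{ij}(\bar a)$ are automorphisms of $\Lambda^\bullet\mathcal F|_{U_i\cap U_j}$ that compose by adding the $\omega_{ij}$, so a cocycle glues the pieces $(U_i,\Lambda^\bullet\mathcal F)$ to a supermanifold.

\subsection{Line bundles that do not extend}

On $\mathbb P^2$ the Euler sequence $0\to\mathcal O\to\mathcal O(1)^{3}\to T_{\mathbb P^2}\to0$, twisted by $\mathcal O(-3)$, gives $H^1(T_{\mathbb P^2}(-3))\cong H^2(\mathcal O(-3))=\mathbb C$. So non-projected supermanifolds of dimension $2|2$ over $\mathbb P^2$ exist, for instance with $\mathcal F=\mathcal O(-1)\oplus\mathcal O(-2)$.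

\begin{proposition}\label{prop:P2}
Let $\mathcal M$ be non-projected of dimension $2|2$ with $X=\mathbb P^2$. Then every line bundle on $\mathcal M$ restricts to the trivial bundle on $\mathbb P^2$, and $\mathcal M$ has no embedding in a projective superspace.
\end{proposition}

\begin{proof}
Put $\mathcal L=\Lambda^2\mathcal F\cong\mathcal O(e)$. Line bundles on $\mathcal M$ are classified by $H^1(X,\mathcal O_{\mathcal M,0}^*)$, and the exact sequence $0\to\mathcal L\to\mathcal O_{\mathcal M,0}^*\to\mathcal O_X^*\to1$, with first map $s\mapsto1+s$, shows that a line bundle on $X$ extends if and only if it is killed by the connecting homomorphism $\delta:\operatorname{Pic}X\to H^2(X,\mathcal L)$. We compare $\delta$ with the connecting map $\partial:H^1(T_X\otimes\mathcal L)\to H^2(\mathcal L)$ of the twisted Euler sequence, which is injective because $H^1(\mathbb P^2,\mathcal O(e+1))=0$.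

Cover $X$ by open sets $U_i$, each with a projection $\sigma_i$ and a linear form $\ell_i$ without zeros on $U_i$. The cocycle $g_{ij}=\ell_i/\ell_j$ generates $\operatorname{Pic}X=\mathbb Z$. Lift $g_{ij}$ to $\sigma_j(g_{ij})$. Then $\delta[g]$ is represented by
\[
\sigma_k(g_{jk})\,\sigma_k(g_{ik})^{-1}\sigma_j(g_{ij})=\frac{\sigma_j(g_{ij})}{\sigma_k(g_{ij})}=1-\frac{\omega_{jk}(g_{ij})}{g_{ij}} .
\]
On the other side, the Euler sequence has first map $1\mapsto(x_0,x_1,x_2)$ and second map $(h_a)\mapsto\sum_ah_a\partial_{x_a}$. Over $U_i$ it is split by $s_i(v)=(\ell_i\,v(x_a/\ell_i))_a$, since the corresponding homogeneous field kills $\ell_i$ and acts on $x_a/\ell_i$ as $v$ does. Writing $x_a/\ell_j=(x_a/\ell_i)g_{ij}$ gives $s_j(v)-s_i(v)=g_{ij}^{-1}v(g_{ij})\,(x_a)_a$. Lifting $\omega_{ij}$ to $s_i(\omega_{ij})$, we find that $\partial\omega$ is represented by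
\[
s_j(\omega_{jk})-s_i(\omega_{ik})+s_i(\omega_{ij})=(s_j-s_i)(\omega_{jk})=\frac{\omega_{jk}(g_{ij})}{g_{ij}}\,(x_a)_a .
\]
So $\delta[g]=-\partial\omega\ne0$. As $H^2(X,\mathcal L)$ is torsion-free, $\delta$ is injective, which is the first claim. If $\Phi:\mathcal M\to\mathbb P(V)$ is any morphism, then $\Phi^*\mathcal U$ restricts to the trivial bundle on $X$, whose sections are constants. Then $\Phi_{red}$, the map defined by the sections from $V_0$, is constant.
\end{proof}

\subsection{A split cover by hand}\label{subsec:P1}

The cover of Theorem~\ref{thm:cover} is already visible in dimension $1|2$, where one odd variable is added. (Over a curve $H^2(X,\Lambda^2\mathcal F)=0$, so line bundles do extend; the example shows how the cover works, and Proposition~\ref{prop:P2} shows why it is needed.) Glue two copies of $\mathbb C^{1|2}$, with coordinates $(z|\theta_1,\theta_2)$ over $U_0$ and $(w|\psi_1,\psi_2)$ over $U_1$, along $z\ne0\ne w$ by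
\begin{equation}\label{eq:P1}
w=\frac1z+\frac{\theta_1\theta_2}{z^3},\qquad\psi_i=\frac{\theta_i}{z^2}.
\end{equation}
Then $X=\mathbb P^1$ and $\mathcal F\cong\mathcal O(-2)^{\oplus2}$. The projections given by the two charts differ on the function $1/z$ by $\theta_1\theta_2/z^3$, so $\omega_{01}=-z^{-1}\theta_1\theta_2\,\partial_z$. Sections of $T_X\otimes\Lambda^2\mathcal F$ over $U_0$ and $U_1$ have the forms $a(z)\theta_1\theta_2\partial_z$ and $b(w)\psi_1\psi_2\partial_w=-b(1/z)z^{-2}\theta_1\theta_2\partial_z$ with $a,b$ entire. Neither has a term in $z^{-1}$, so $\omega\ne0$ and $\mathcal M$ is not projected.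

The class survives because $T_X\otimes\Lambda^2\mathcal F\cong\mathcal O(-2)$ is too negative. We enlarge $\mathcal F$. Let $\mathcal F'$ be the bundle of rank $3$ with frames $(\alpha_1,\alpha_2,\eta)$ over $U_0$ and $(\beta_1,\beta_2,\eta')$ over $U_1$, where
\[
\beta_i=\frac{\alpha_i}{z^2},\qquad\eta'=z\eta+\frac{\alpha_2}z ,
\]
and embed $\mathcal F$ by $\theta_i\mapsto\alpha_i$, $\psi_i\mapsto\beta_i$. In $\Lambda^2\mathcal F'$ we have $z^{-1}\alpha_1\alpha_2=\alpha_1\eta'-z\alpha_1\eta$, and therefore
\[
z^{-1}\alpha_1\alpha_2\,\partial_z=-\beta_1\eta'\,\partial_w-z\alpha_1\eta\,\partial_z .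
\]
The cocycle has become a coboundary in $T_X\otimes\Lambda^2\mathcal F'$. We use its two terms to correct the even coordinates and define $\varphi:\mathcal O_{\mathcal M}\to\mathcal A=\Lambda^\bullet\mathcal F'$, by Lemma~\ref{lem:substitution}, through
\[
\begin{aligned}
&z\mapsto z(1-\alpha_1\eta),&&\theta_1\mapsto\alpha_1,&&\theta_2\mapsto\alpha_2+2\alpha_1\alpha_2\eta&&\text{over }U_0,\\
&w\mapsto w+\beta_1\eta',&&\psi_1\mapsto\beta_1,&&\psi_2\mapsto\beta_2&&\text{over }U_1,
\end{aligned}
\]
where on the right $z$ and $w=1/z$ are the coordinates of $\mathbb P^1$. Since $\varphi(z^{-r})=z^{-r}(1+r\alpha_1\eta)$, the two definitions are compatible with \eqref{eq:P1}: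
\[
\begin{aligned}
\varphi\Bigl(\frac1z+\frac{\theta_1\theta_2}{z^3}\Bigr)&=\frac1z+\frac{\alpha_1\eta}z+\frac{\alpha_1\alpha_2}{z^3}=w+\beta_1\eta',\qquad
\varphi\Bigl(\frac{\theta_1}{z^2}\Bigr)=\frac{\alpha_1}{z^2}=\beta_1,\\
\varphi\Bigl(\frac{\theta_2}{z^2}\Bigr)&=\frac{(\alpha_2+2\alpha_1\alpha_2\eta)(1+2\alpha_1\eta)}{z^2}=\frac{\alpha_2}{z^2}=\beta_2 .
\end{aligned}
\]
The construction has two steps. The correction of $z$ in degree $2$ creates an error in degree $3$ in the gluing of $\theta_2$, and the term $2\alpha_1\alpha_2\eta$ removes it. The second step lives in $\mathcal F^*\otimes\Lambda^3\mathcal F'\cong\mathcal O(-1)^{\oplus2}$, which has $H^1=0$, and it needs its own positivity. With the less positive choice $\eta'=\eta+\alpha_2/z$, the first step $z\mapsto z-\alpha_1\eta$, $w\mapsto w+\beta_1\eta'$ still works. But then $\theta_2\mapsto\alpha_2+a(z)\alpha_1\alpha_2\eta$ and $\psi_2\mapsto\beta_2+b(w)\beta_1\beta_2\eta'$ are compatible only if $a(z)-2z^{-1}=b(1/z)z^{-2}$, which has no solution.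

By Lemma~\ref{lem:iso}, $\mathcal A$ is free over $\mathcal O_{\mathcal M}$ on $1,\eta$ over $U_0$ and on $1,\eta'$ over $U_1$. Inverting the formulas gives $z=\varphi(z)(1+\alpha_1\eta)$, $\alpha_1=\varphi(\theta_1)$, $\alpha_2=\varphi(\theta_2)-2\varphi(\theta_1\theta_2)\eta$, and so
\[
\eta'=\varphi\Bigl(z-\frac{\theta_1\theta_2}z\Bigr)\eta+\varphi\Bigl(\frac{\theta_2}z\Bigr),\qquad z^k=\varphi(z^k)+k\,\varphi(z^k\theta_1)\,\eta .
\]
The first formula says that $\mathcal M'=(X,\mathcal A)$ is a bundle of odd affine lines over $\mathcal M$, with a translation term. The second describes $E_k=\mathcal A\otimes_{\mathcal O_X}\mathcal O(k)$ as a bundle of rank $1|1$ on $\mathcal M$: the transition function $z^k$ of $\mathcal O(k)$ is not a function on $\mathcal M$, but multiplication by it is an invertible matrix of functions on $\mathcal M$ in the frame $1,\eta$. This is how a line bundle on $X$ reaches $\mathcal M$.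

\section{The split cover}\label{sec:cover}

From here on $X\subset\mathbb P^N$ is projective. A morphism $(X,\Lambda^\bullet\mathcal F')\to\mathcal M$ that is the identity on $X$ is a homomorphism $\varphi:\mathcal O_{\mathcal M}\to\Lambda^\bullet\mathcal F'$ inducing the identity of $\mathcal O_X$. In degree $1$ it induces a map $\iota:\mathcal F\to\mathcal F'$. We fix $\iota$ first and then build $\varphi$ degree by degree. Two things are wanted of $\iota$: the powers $\Lambda^j\mathcal F'$ must be positive enough to kill the obstructions, and $\iota$ must be injective on fibers, which is what makes $\Lambda^\bullet\mathcal F'$ locally free over $\mathcal O_{\mathcal M}$. Both hold for a sum of copies of $\mathcal O_X(d)$. By Serre's theorems, every $d\gg0$ satisfies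
\begin{enumerate}
\item[(a)] $\mathcal F^*(d)$ is globally generated;
\item[(b)] $H^1(X,T_X(jd))=0$ and $H^1(X,\mathcal F^*(jd))=0$ for $2\le j\le m+n$.
\end{enumerate}
Fix such a $d$, and put $R=m+n$ and $\mathcal F'=\mathcal O_X(d)^{\oplus R}$.

\begin{lemma}\label{lem:iota}
There is a map $\iota:\mathcal F\to\mathcal F'$ that is injective on every fiber. Its cokernel is locally free of rank $n$.
\end{lemma}

\begin{proof}
It suffices to find $R$ sections that generate $\mathcal F^*(d)$: the dual of a surjection $\mathcal O_X^R\to\mathcal F^*(d)$ is a fiberwise injective map $\mathcal F(-d)\to\mathcal O_X^R$, we twist by $\mathcal O_X(d)$, and the cokernel of a fiberwise injective map of vector bundles is locally free. For $m=0$ there is nothing to do, so let $m\ge1$ and $W=H^0(X,\mathcal F^*(d))$. Sections $s_1,\dots,s_R\in W$ fail to generate at $x$ exactly when they all vanish on some line $\xi$ in the dual fiber $\mathcal F(-d)(x)$. These lines form a compact manifold $P=\mathbb P(\mathcal F(-d))$ of dimension $n+m-1$. By (a), restriction $W\to\xi^*$ is onto for each $\xi$, so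
\[
\Sigma=\{(\xi,s_1,\dots,s_R)\in P\times W^R:\ s_i|_\xi=0\text{ for all }i\}
\]
is a vector bundle of rank $R(\dim W-1)$ over $P$, and $\dim\Sigma=n+m-1+R\dim W-R=R\dim W-1$. The image of $\Sigma$ in $W^R$ has measure zero, being the holomorphic image of a manifold of smaller dimension. Any tuple outside it generates everywhere.
\end{proof}

The count needs $R>\dim P$, and this is where the number $n$ of new variables comes from. Put
\[
\mathcal A=\Lambda^\bullet\mathcal F',\qquad\mathcal J'=\bigoplus_{j\ge1}\Lambda^j\mathcal F',\qquad\mathcal A_k=\mathcal A/\mathcal J'^{\,k+1},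
\]
and note that $\Lambda^j\mathcal F'\cong\mathcal O_X(jd)^{\oplus\binom Rj}$.

\begin{proposition}\label{prop:phi}
There is a homomorphism $\varphi:\mathcal O_{\mathcal M}\to\mathcal A$ that induces the identity $\mathcal O_{\mathcal M}/\mathcal J\to\mathcal A/\mathcal J'$ of $\mathcal O_X$ and the map $\iota:\mathcal J/\mathcal J^2\to\mathcal J'/\mathcal J'^2$.
\end{proposition}

\begin{proof}
We construct homomorphisms $\varphi_k:\mathcal O_{\mathcal M}\to\mathcal A_k$ for $k\ge1$, each reducing to the previous one. For $k=\max(1,R)$ we have $\mathcal A_k=\mathcal A$, and $\varphi=\varphi_k$.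

\emph{The start.} By \eqref{eq:J0}, the even part of $\mathcal O_{\mathcal M}/\mathcal J^2$ is $\mathcal O_X$ and the odd part is $\mathcal F$. So the grading splits it canonically: $\mathcal O_{\mathcal M}/\mathcal J^2=\mathcal O_X\oplus\mathcal F$ with $\mathcal F\cdot\mathcal F=0$. Let $\varphi_1$ be the composite of $\mathcal O_{\mathcal M}\to\mathcal O_X\oplus\mathcal F$ with $(\mathrm{id},\iota):\mathcal O_X\oplus\mathcal F\to\mathcal O_X\oplus\mathcal F'=\mathcal A_1$.

Let $\varphi_k$ be given, $1\le k<R$, and put $j=k+1$. A \emph{lift} over an open set $U$ is a homomorphism $\mathcal O_{\mathcal M}|_U\to\mathcal A_{k+1}|_U$ that reduces to $\varphi_k$. Lifts form a sheaf of sets.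

\emph{Lifts exist locally.} Take a chart $\mathcal O_{\mathcal M}|_U\cong\mathcal O_U\otimes\Lambda[\theta_1,\dots,\theta_m]$ with even coordinates $z_i$. As a graded sheaf $\mathcal A_{k+1}=\mathcal A_k\oplus\Lambda^j\mathcal F'$, so $\varphi_k(z_i)$ and $\varphi_k(\theta_l)$ lift to even sections $Z_i$ and odd sections $\Theta_l$ of $\mathcal A_{k+1}$, with $Z_i\equiv z_i\bmod\mathcal J'$. Lemma~\ref{lem:substitution} with $g=\mathrm{id}$ gives $\Psi:\mathcal O_{\mathcal M}|_U\to\mathcal A_{k+1}|_U$ with these values. Its reduction to $\mathcal A_k$ and $\varphi_k$ both induce the identity of $\mathcal O_U$ and agree on the coordinates, so they are equal by the uniqueness in the same lemma.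

\emph{Lifts form a torsor.} The kernel $\Lambda^j\mathcal F'$ of $\mathcal A_{k+1}\to\mathcal A_k$ is killed by $\mathcal J'$; in particular it has square zero. Let $\Psi$ be a lift and $\delta:\mathcal O_{\mathcal M}\to\Lambda^j\mathcal F'$ a parity-preserving $\mathbb C$-linear map. Since $\Psi(a)\equiv\bar a\bmod\mathcal J'$,
\[
(\Psi+\delta)(a)\,(\Psi+\delta)(b)=\Psi(ab)+\bar a\,\delta(b)+\delta(a)\,\bar b .
\]
So $\Psi+\delta$ is a lift if and only if
\begin{equation}\label{eq:leibniz}
\delta(ab)=\bar a\,\delta(b)+\delta(a)\,\bar b
\end{equation}
for all $a,b$ (this forces $\delta(1)=0$), and every lift has the form $\Psi+\delta$. Thus lifts form a torsor under the sheaf $\mathcal D_j$ of such $\delta$. The sheaf $\Lambda^j\mathcal F'$ is purely even or purely odd, and this determines $\mathcal D_j$.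

\emph{$j$ even.} Here $\delta$ vanishes on odd elements. By \eqref{eq:leibniz} it vanishes on products of two odd elements, hence on $\mathcal J_0$, and so on $\mathcal J$. Therefore $\delta(a)=D(\bar a)$ for a $\mathbb C$-linear map $D:\mathcal O_X\to\Lambda^j\mathcal F'$, and \eqref{eq:leibniz} holds if and only if $D$ is a derivation. By Lemma~\ref{lem:derivations}, $\mathcal D_j\cong T_X\otimes\Lambda^j\mathcal F'$.

\emph{$j$ odd.} Here $\delta$ vanishes on even elements. If $a,b$ are both even, or both odd, the two sides of \eqref{eq:leibniz} are zero. The remaining condition is $\delta(ab)=\bar a\,\delta(b)$ for $a$ even and $b$ odd. It implies that $\delta$ kills the odd part of $\mathcal J^2$, which consists of sums of products $ab$ with $a\in\mathcal J_0$ and $b$ odd, and that the induced map $\mathcal F=\mathcal J_1/(\mathcal J^2)_1\to\Lambda^j\mathcal F'$ is $\mathcal O_X$-linear. Conversely, an $\mathcal O_X$-linear map $\mathcal F\to\Lambda^j\mathcal F'$, applied to the class of the odd part, satisfies the condition. So $\mathcal D_j\cong\mathcal F^*\otimes\Lambda^j\mathcal F'$.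

\emph{Gluing.} In both cases $\mathcal D_j$ is a direct sum of copies of $T_X(jd)$ or of $\mathcal F^*(jd)$ with $2\le j\le R$, so $H^1(X,\mathcal D_j)=0$ by (b). The torsor has a global section $\varphi_{k+1}$.
\end{proof}

The same computation with $\mathcal F'=\mathcal F$ and $\iota=\mathrm{id}$ describes the obstructions to splitting $\mathcal M$ itself. The factors $T_X$ and $\mathcal F^*$ come from the source of $\varphi$ and the factor $\Lambda^j$ from the target, which is why changing the target alone is enough.

\begin{proof}[Proof of Theorem~\ref{thm:cover}]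
Let $\mathcal M'=(X,\mathcal A)$ and $p=(\mathrm{id},\varphi)$; the map $\varphi$ is local on stalks because it induces the identity of $\mathcal O_X$. On a small chart $U$ let $f_l\in\mathcal F(U)$ be the class of $\theta_l$. By Lemma~\ref{lem:iota} we can complete $\iota(f_1),\dots,\iota(f_m)$ to a frame of $\mathcal F'|_U$ by sections $\eta_1,\dots,\eta_n$. The map
\begin{equation}\label{eq:free}
\mathcal O_{\mathcal M}|_U\otimes\Lambda[\eta_1,\dots,\eta_n]\to\mathcal A|_U,\qquad a\otimes\eta^I\mapsto\varphi(a)\eta^I,
\end{equation}
is a homomorphism of superalgebras between structure sheaves of supermanifolds on $U$. It induces the identity of $\mathcal O_U$ in degree $0$, and in degree $1$ it sends the frame $f_l,\eta_i$ to the frame $\iota(f_l),\eta_i$. By Lemma~\ref{lem:iso} it is an isomorphism.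
\end{proof}

\begin{remark}\label{rem:nosection}
If $\mathcal M$ is non-projected, $p$ has no section. A section gives $s:\mathcal A\to\mathcal O_{\mathcal M}$ with $s\varphi=\mathrm{id}$; it induces the identity of $\mathcal O_X$, and its restriction to $\mathcal O_X\subset\mathcal A$ is a projection. So line bundles on $\mathcal M'$ cannot be brought down to $\mathcal M$ by restriction, and we take direct images instead.
\end{remark}

\section{Vector bundles with many sections}\label{sec:bundles}

For $k\in\mathbb Z$ set
\[
E_k=\mathcal A\otimes_{\mathcal O_X}\mathcal O_X(k),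
\]
where $\mathcal O_X=\Lambda^0\mathcal F'\subset\mathcal A$. This is an $\mathcal A$-module, locally isomorphic to $\mathcal A$, and it carries two further structures. Through $\mathcal O_X\subset\mathcal A$ it is the coherent sheaf $\mathcal A(k)=\bigoplus_j\mathcal O_X(jd+k)^{\oplus\binom Rj}$ on $X$, graded by $j$ modulo $2$. Through $\varphi$ it is an $\mathcal O_{\mathcal M}$-module, and by \eqref{eq:free} it is locally free with frame $\eta^I\otimes\tau$, where $\tau$ is a local generator of $\mathcal O_X(k)$ and $I$ runs over the subsets of $\{1,\dots,n\}$. Counting subsets by parity, its rank is $2^{n-1}|2^{n-1}$ if $n\ge1$ and $1|0$ if $n=0$.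

Serre's theorems see the first structure: they produce sections with prescribed values modulo powers of $I_x$. An embedding of $\mathcal M$ concerns the second: it needs sections with prescribed values modulo $\mathfrak m_x$ and $\mathfrak m_x^2$. The subrings $\mathcal O_X$ and $\varphi(\mathcal O_{\mathcal M})$ of $\mathcal A$ are different, but a power of $I_x$ that depends only on $n$ bridges them.

\begin{lemma}\label{lem:nilpotency}
For every $x\in X$,
\[
I_x^{n+1}\mathcal A_x\subset\varphi(\mathfrak m_x)\mathcal A_x,\qquad I_x^{2n+2}\mathcal A_x\subset\varphi(\mathfrak m_x^2)\mathcal A_x .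
\]
\end{lemma}

\begin{proof}
By \eqref{eq:free}, $\mathcal A_x/\varphi(\mathfrak m_x)\mathcal A_x\cong\Lambda_{\mathbb C}[\eta_1,\dots,\eta_n]$. The composite $\mathcal A_x\to\Lambda_{\mathbb C}[\eta]\to\mathbb C$ kills $I_x$: if $f\in I_x$ had image $c\ne0$, the unit $f-c$ would map to $0$. So $I_x$ maps into the ideal $(\eta)$, and $(\eta)^{n+1}=0$ gives the first inclusion. Elements of $I_x$ are even, hence central in $\mathcal A_x$, and
\[
I_x^{2n+2}\mathcal A_x\subset I_x^{n+1}\varphi(\mathfrak m_x)\mathcal A_x=\varphi(\mathfrak m_x)I_x^{n+1}\mathcal A_x\subset\varphi(\mathfrak m_x^2)\mathcal A_x.\qedhere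
\]
\end{proof}

For one point $x$, or one pair $x\ne y$, Serre vanishing prescribes jets of sections of $\mathcal A(k)$ once $k$ is large. We need a single $k$ for all points and all pairs, and the set of pairs $x\ne y$ is not compact. The next lemma bounds $k$ in terms of the number of conditions alone.

\begin{lemma}\label{lem:separation}
Let $Q$ be a coherent $\mathcal O_X$-module and $\ell\ge1$. There is $k_0$ such that for all $k\ge k_0$ and all nonempty zero-dimensional analytic subspaces $Z\subset X$ with $\dim_{\mathbb C}H^0(\mathcal O_Z)\le\ell$, the map $H^0(X,Q(k))\to H^0(Z,Q(k)|_Z)$ is surjective.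
\end{lemma}

\begin{proof}
We first show that $H^0(\mathbb P^N,\mathcal O(t))\to H^0(\mathcal O_Z(t))$ is onto for $t\ge\ell-1$. Choose a hyperplane that misses the finite set $|Z|$, let $x_1,\dots,x_N$ be affine coordinates on its complement, and trivialize $\mathcal O(1)$ there by the equation of the hyperplane. Then $H^0(\mathbb P^N,\mathcal O(t))$ becomes the space of polynomials of degree at most $t$, and $H^0(\mathcal O_Z(t))$ becomes the algebra $B=H^0(\mathcal O_Z)=\prod_{z\in|Z|}\mathcal O_{Z,z}$. Each factor is a finite-dimensional local algebra, hence a quotient of $\mathcal O_{\mathbb P^N,z}/\mathfrak n_z^r$ for some $r$, where $\mathfrak n_z$ is the maximal ideal. Polynomials surject onto each factor, by Taylor polynomials. The kernels for different $z$ contain powers of different maximal ideals of $\mathbb C[x_1,\dots,x_N]$, so they are comaximal, and polynomials surject onto $B$ by the Chinese remainder theorem. Let $B_i\subset B$ be the image of the polynomials of degree at most $i$, so that $B_{i+1}=B_i+\sum_jx_jB_i$. If $B_i=B_{i+1}$, this recursion gives $B_{i+1}=B_{i+2}$ and so on, hence $B_i=B$. The dimension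 therefore starts at $\dim B_0=1$ and grows strictly until it reaches $\dim B\le\ell$, so $B_{\ell-1}=B$.

The map just studied factors through $H^0(X,\mathcal O_X(t))$. Choose $k_1$ and a surjection $\mathcal O_X^q\to Q(k_1)$. For $t\ge\ell-1$ both maps in
\[
H^0(\mathcal O_X(t))^q\to H^0(\mathcal O_Z(t))^q\to H^0(Q(k_1+t)|_Z)
\]
are onto, the second because $H^0$ is exact on sheaves with finite support. The composite factors through $H^0(X,Q(k_1+t))$, so $k_0=k_1+\ell-1$ works.
\end{proof}

\begin{proposition}\label{prop:sections}
For $k\gg0$ the bundle $E=E_k$ and the finite-dimensional super vector space $V=H^0(X,E_k)$ satisfy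
\begin{enumerate}
\item[(S1)] $V\to E_x/\mathfrak m_x^2E_x$ is surjective for all $x\in X$;
\item[(S2)] $V\to E(x)\oplus E(y)$ is surjective for all $x\ne y$ in $X$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $Z_x\subset X$ be the subspace defined by $I_x^{2n+2}$. Its algebra has as basis the monomials of degree at most $2n+1$ in $n$ variables, so its dimension is $\binom{3n+1}n$. Apply Lemma~\ref{lem:separation} with $Q=\mathcal A$ and $\ell=2\binom{3n+1}n$ to the subspaces $Z_x$ and $Z_x\sqcup Z_y$. For $k\ge k_0$ the space $V$ maps onto $E_x/I_x^{2n+2}E_x$ and onto $E_x/I_x^{2n+2}E_x\oplus E_y/I_y^{2n+2}E_y$. Since $E_x\cong\mathcal A_x$ as $\mathcal A_x$-modules, Lemma~\ref{lem:nilpotency} gives $I_x^{2n+2}E_x\subset\mathfrak m_x^2E_x\subset\mathfrak m_xE_x$.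
\end{proof}

\section{The embedding}\label{sec:embedding}

As for ordinary manifolds, a bundle embeds $\mathcal M$ when its sections separate points and tangent directions, now both even and odd ones. Theorem~\ref{thm:embedding} follows by applying the next proposition to the pair $(E_k,V)$ of Proposition~\ref{prop:sections}, whose rank was computed at the start of Section~\ref{sec:bundles}.

\begin{proposition}\label{prop:criterion}
Let $\mathcal M$ be a supermanifold with $X$ compact, $E$ a locally free $\mathcal O_{\mathcal M}$-module of rank $a|b$ with $a+b\ge1$, and $V\subset H^0(X,E)$ a finite-dimensional graded subspace satisfying \textup{(S1)} and \textup{(S2)}. Then $V\otimes\mathcal O_{\mathcal M}\to E$ is surjective, and the classifying morphism $\Phi:\mathcal M\to\mathbb G=\mathbb G(a|b;V)$ is a closed embedding.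
\end{proposition}

\begin{proof}
By (S1), $V$ maps onto each fiber $E(x)$, so the evaluation map is surjective by Lemma~\ref{lem:nakayama}(i), and $\Phi$ is defined.

\emph{Points.} The point $\Phi(x)$ is the quotient $V\to E(x)$. Let $x\ne y$. As $E(y)\ne0$, (S2) gives $s\in V$ that vanishes in $E(x)$ and not in $E(y)$, so the two quotients have different kernels. Thus $\Phi$ is a continuous injection of the compact space $X$ into a Hausdorff space, by \eqref{eq:Gred}, and so a closed topological embedding.

\emph{Functions on $\mathbb G$ near $\Phi(x)$.} Fix $x$. Let $V''=\ker(V\to E(x))$, let $V'$ be a graded complement, and take homogeneous bases $e_i$ of $V'$ and $s_\beta$ of $V''$. The values of the $u(e_i)$ form a basis of $\mathcal U(\Phi(x))=E(x)$, so by Lemma~\ref{lem:nakayama}(ii) the $u(e_i)$ are a frame of $\mathcal U$ near $\Phi(x)$. Define homogeneous functions $X_{i\beta}$ there by $u(s_\beta)=\sum_iX_{i\beta}\,u(e_i)$. They lie in $\mathfrak m_{\Phi(x)}$ because $s_\beta$ vanishes in the fiber at $\Phi(x)$. Pulling back, the $e_i$ are a frame of $E$ near $x$, and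
\begin{equation}\label{eq:cell}
s_\beta=\sum_i\Phi^*(X_{i\beta})\,e_i .
\end{equation}
(The $X_{i\beta}$ are the coordinates of a big cell of $\mathbb G$, but only \eqref{eq:cell} is used.)

\emph{Cotangent spaces.} We claim that $\Phi^*$ maps $\mathfrak m_{\Phi(x)}$ onto $\mathfrak m_x/\mathfrak m_x^2$. Let $g\in\mathfrak m_x$. By (S1) there is $s\in V$ with $s\equiv ge_1\bmod\mathfrak m_x^2E_x$. Then $s$ vanishes in $E(x)$, so $s=\sum_\beta c_\beta s_\beta$ with $c_\beta\in\mathbb C$, and by \eqref{eq:cell} the coefficient of $e_1$ in $s$ is $\Phi^*(\sum_\beta c_\beta X_{1\beta})$. Since $\mathfrak m_x^2E_x=\bigoplus_i\mathfrak m_x^2e_i$, this coefficient is congruent to $g$ modulo $\mathfrak m_x^2$.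

\emph{Stalks.} It remains to pass from cotangent spaces to local rings. In a chart centered at $x$, the classes of $z_1,\dots,z_n,\theta_1,\dots,\theta_m$ form a basis of $\mathfrak m_x/\mathfrak m_x^2$, so its even part is $I_x/I_x^2$ and its odd part is the fiber $\mathcal F(x)$. Since $\Phi^*$ preserves parity, there are even germs $U_1,\dots,U_n$ and odd germs $\Xi_1,\dots,\Xi_m$ in $\mathfrak m_{\Phi(x)}$ whose pullbacks $u_i,\xi_j$ give a basis of $\mathfrak m_x/\mathfrak m_x^2$. By the remark after Lemma~\ref{lem:substitution}, they define a morphism $H$ from a neighborhood of $\Phi(x)$ to $\mathbb C^{n|m}$. Let $h=H\circ\Phi$, which pulls the coordinates back to $u_i,\xi_j$. The $\bar u_i$ give a basis of $I_x/I_x^2$, so by the inverse function theorem $h_{red}$ maps a neighborhood of $x$ biholomorphically onto an open subset of $\mathbb C^n$; use it to identify the two. The classes of the $\xi_j$ give a basis of $\mathcal F(x)$, hence a frame of $\mathcal F$ near $x$. So $h^*$ satisfies the hypotheses of Lemma~\ref{lem:iso} near $x$ and is an isomorphism there. On stalks $h^*=\Phi^*\circ H^*$, and therefore $\Phi^*:\mathcal O_{\mathbb G,\Phi(x)}\to\mathcal O_{\mathcal M,x}$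 is onto.

Since $\Phi$ is a closed topological embedding, the stalk of $\Phi_*\mathcal O_{\mathcal M}$ is $\mathcal O_{\mathcal M,x}$ at $\Phi(x)$ and zero outside the image. So $\mathcal O_{\mathbb G}\to\Phi_*\mathcal O_{\mathcal M}$ is surjective.
\end{proof}

This completes the proof of Theorem~\ref{thm:embedding}. Projectivity of $X$ entered three times: in the choice of $d$ with (a) and (b), in Lemma~\ref{lem:separation}, and through compactness in Proposition~\ref{prop:criterion}. Smoothness of $\mathcal M$ gave the local lifts in Proposition~\ref{prop:phi} and the locally free sheaves $T_X$ and $\mathcal F$. For the supermanifolds of Proposition~\ref{prop:P2} the theorem gives quotients of dimension $2|2$, while dimension $1|0$ is impossible.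

\begin{remark}\label{rem:projected}
If $\mathcal M$ is projected and $X$ is projective, no cover is needed. A projection $\sigma$ makes $\mathcal O_{\mathcal M}$ an $\mathcal O_X$-module, coherent because it is filtered by the $\mathcal J^j$ with quotients $\Lambda^j\mathcal F$, and $\sigma(I_x)\subset\mathfrak m_x$. Lemma~\ref{lem:separation}, applied to $Q=\mathcal O_{\mathcal M}$ and the subspaces defined by $I_x^2$ and $I_xI_y$, shows that the line bundle $\mathcal O_{\mathcal M}\otimes_{\mathcal O_X}\mathcal O_X(k)$ satisfies (S1) and (S2) for $k\gg0$. So $\mathcal M$ embeds in a projective superspace.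
\end{remark}

\section{The converse, and coherent sheaves}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:consequences}(i)]
One direction is Theorem~\ref{thm:embedding}. Conversely, let $\Phi:\mathcal M\to\mathbb G(a|b;V)$ be an embedding. Since $\Phi^*$ preserves parity, it passes to the quotients by the ideals generated by odd elements, and $\mathcal O_{\mathbb G_{red},\Phi(x)}\to\mathcal O_{X,x}$ is still onto for every $x$. A surjective local homomorphism maps the maximal ideal onto the maximal ideal, so $\Phi_{red}$ is onto on cotangent spaces, that is, an immersion. An immersion that is a closed topological embedding identifies $X$ with a closed submanifold of $\mathbb G_{red}$, and $\mathbb G_{red}$ is projective by \eqref{eq:Gred} and the Pl\"ucker and Segre embeddings.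
\end{proof}

For an ordinary projective manifold, part (ii) is Serre's theorem: sections generate $Q(k)$, and untwisting presents $Q$ as a quotient of a sum of copies of $\mathcal O_X(-k)$. On $\mathcal M$ the bundle $E_k$ takes the place of $\mathcal O_X(k)$. It is not invertible, so untwisting is replaced by contraction with the dual. Recall that a coherent $\mathcal O_{\mathcal M}$-module is in particular locally finitely presented, that is, locally the cokernel of a map between free modules of finite rank; this is all we use. Recall also that a graded left module is a right module by $\varepsilon a=(-1)^{|a||\varepsilon|}a\varepsilon$, which gives tensor products their meaning.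

\begin{proof}[Proof of Theorem~\ref{thm:consequences}(ii)]
Let $Q$ be coherent and $\mathcal R=\mathcal A\otimes_{\mathcal O_{\mathcal M}}Q$. Locally $\mathcal R$ is the cokernel of an $\mathcal A$-linear map between free $\mathcal A$-modules of finite rank. Over $\mathcal O_X\subset\mathcal A$ these modules are locally free of finite rank and the map is linear, so $\mathcal R$ is a coherent $\mathcal O_X$-module. Moreover $\mathcal R(k)=E_k\otimes_{\mathcal O_{\mathcal M}}Q$.

Apply Lemma~\ref{lem:separation} to $\mathcal R$ and the subspaces defined by $I_x^{n+1}$, whose algebras all have dimension $\binom{2n}n$. For $k\gg0$ the finite-dimensional graded space $V_Q=H^0(X,\mathcal R(k))$ maps onto $\mathcal R(k)_x/I_x^{n+1}\mathcal R(k)_x$ for all $x$. As $\mathcal R(k)_x$ is an $\mathcal A_x$-module, Lemma~\ref{lem:nilpotency} gives $I_x^{n+1}\mathcal R(k)_x\subset\mathfrak m_x\mathcal R(k)_x$, so $V_Q$ maps onto the fiber $\mathcal R(k)_x/\mathfrak m_x\mathcal R(k)_x$. The stalk $(E_k\otimes Q)_x$ is finitely generated over $\mathcal O_{\mathcal M,x}$, and Lemma~\ref{lem:nakayama}(i) shows that $V_Q$ generates $E_k\otimes Q$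 over $\mathcal O_{\mathcal M}$.

Let $E_k^\vee$ be the dual of $E_k$: the sheaf of right $\mathcal O_{\mathcal M}$-linear maps $\lambda:E_k\to\mathcal O_{\mathcal M}$ of both parities, a left module by $(a\lambda)(\varepsilon)=a\lambda(\varepsilon)$, locally free with the dual frames. Each $\lambda$ defines $\lambda\otimes1:E_k\otimes Q\to Q$, $\varepsilon\otimes q\mapsto\lambda(\varepsilon)q$, and
\[
c:E_k^\vee\otimes_{\mathbb C}V_Q\to Q,\qquad\lambda\otimes v\mapsto(\lambda\otimes1)(v),
\]
is an even $\mathcal O_{\mathcal M}$-linear map from a locally free module of finite rank. To see that it is onto, take the even element $e=1\otimes\tau$ of the local frame $\eta^I\otimes\tau$ of $E_k$, and the even element $e^\vee$ of the dual frame with $e^\vee(e)=1$. For a germ $q\in Q_x$ write $e\otimes q=\sum_ia_iv_i$ with $a_i\in\mathcal O_{\mathcal M,x}$ and $v_i\in V_Q$. The map $e^\vee\otimes1$ is even, hence also left linear, and applying it gives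
\[
q=\sum_ia_i\,(e^\vee\otimes1)(v_i)=c\Bigl(\sum_ia_ie^\vee\otimes v_i\Bigr).\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Supergeometria, Supervariet\`a di Calabi-Yau ``Non-Projected'' e loro Immersioni},
\texttt{http://ricerca.mat.uniroma3.it/users/lopez/GGAACXIV/noja-b}

\end{thebibliography}
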